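# Lower rows that cannot be removed: formal multiple Eisenstein series

## 1. Removing lower rows in weight three

Take letters $\left[\begin{smallmatrix}k\\ d\end{smallmatrix}\right]$ with $k\ge 1$, $d\ge 0$, and write $\left[\begin{smallmatrix}k_1,\ldots,k_r\\ d_1,\ldots,d_r\end{smallmatrix}\right]$ for the word $\left[\begin{smallmatrix}k_1\\ d_1\end{smallmatrix}\right]\cdots\left[\begin{smallmatrix}k_r\\ d_r\end{smallmatrix}\right]$. Words are multiplied by a quasi-shuffle: interleave the two words in all possible ways, and also allow a letter of one word to merge with a letter of the other by adding columns. For instance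
$$\left[\begin{smallmatrix}1\\ 0\end{smallmatrix}\right]*\left[\begin{smallmatrix}1\\ 1\end{smallmatrix}\right]=\left[\begin{smallmatrix}1,1\\ 0,1\end{smallmatrix}\right]+\left[\begin{smallmatrix}1,1\\ 1,0\end{smallmatrix}\right]+\left[\begin{smallmatrix}2\\ 1\end{smallmatrix}\right].$$
There is a second structure, a linear map $\tau$ called the swap. In one column it exchanges the roles of $k-1$ and $d$, up to factorials:
$$\tau\left[\begin{smallmatrix}k\\ d\end{smallmatrix}\right]=\frac{d!}{(k-1)!}\left[\begin{smallmatrix}d+1\\ k-1\end{smallmatrix}\right].$$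
In two columns we need for the moment only the words with top row $(1,1)$, on which it is given by
$$\sum_{d_1,d_2\ge0}\tau\left[\begin{smallmatrix}1,1\\ d_1,d_2\end{smallmatrix}\right]\frac{Y_1^{d_1}Y_2^{d_2}}{d_1!\,d_2!}=\sum_{k_1,k_2\ge1}\left[\begin{smallmatrix}k_1,k_2\\ 0,0\end{smallmatrix}\right](Y_1+Y_2)^{k_1-1}Y_1^{k_2-1}.$$
Comparing coefficients of $Y_1$ and $Y_2$ we get
$$\tau\left[\begin{smallmatrix}1,1\\ 1,0\end{smallmatrix}\right]=\left[\begin{smallmatrix}2,1\\ 0,0\end{smallmatrix}\right]+\left[\begin{smallmatrix}1,2\\ 0,0\end{smallmatrix}\right],\qquad \tau\left[\begin{smallmatrix}1,1\\ 0,1\end{smallmatrix}\right]=\left[\begin{smallmatrix}2,1\\ 0,0\end{smallmatrix}\right].$$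

Now impose $\tau(w)=w$ for all words $w$, keep the product, write $G\binom{\mathbf k}{\mathbf d}$ for the class of a word and $G(\mathbf k)$ when the lower row is zero. Can we get rid of nonzero lower rows? In one column, $G\binom{1}{d}=d!\,G(d+1)$, so $G\binom11=G(2)$ and $G\binom12=2G(3)$. The first class on which the swap says nothing is $G\binom21$, because $\tau\left[\begin{smallmatrix}2\\ 1\end{smallmatrix}\right]=\left[\begin{smallmatrix}2\\ 1\end{smallmatrix}\right]$. Here the product helps. On one side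
$$G(1)\,G\tbinom11=G\tbinom{1,1}{0,1}+G\tbinom{1,1}{1,0}+G\tbinom21=\big(G(2,1)\big)+\big(G(2,1)+G(1,2)\big)+G\tbinom21 .$$
On the other side $G\binom11=G(2)$, so the same product is $G(1)G(2)=G(1,2)+G(2,1)+G(3)$. Hence
$$G\tbinom21=G(3)-G(2,1).$$
The words of weight $\sum(k_i+d_i)\le3$ with a nonzero lower row are $\left[\begin{smallmatrix}1\\ 1\end{smallmatrix}\right],\left[\begin{smallmatrix}1\\ 2\end{smallmatrix}\right],\left[\begin{smallmatrix}2\\ 1\end{smallmatrix}\right],\left[\begin{smallmatrix}1,1\\ 1,0\end{smallmatrix}\right],\left[\begin{smallmatrix}1,1\\ 0,1\end{smallmatrix}\right]$, and we have just rewritten all of them with lower row zero. In weight four one has for example $G\binom{2,1}{1,0}=G(3,1)-G(2,1,1)+G(2,2)$. Does this always work?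

## 2. The algebra $\mathcal G^f$, the conjecture, and two theorems

Let $A^{\mathrm{bi}}=\left\{\left[\begin{smallmatrix}k\\ d\end{smallmatrix}\right]: k\ge1,\ d\ge0\right\}$ and let $\mathbb Q\langle A^{\mathrm{bi}}\rangle$ be the free noncommutative algebra on it. The number $r$ of letters of a word is its depth, and $\sum_i(k_i+d_i)$ its weight. The **stuffle product** is the bilinear product with $1*w=w*1=w$ and
$$aw*bv=a(w*bv)+b(aw*v)+(a\diamond b)(w*v),\qquad \left[\begin{smallmatrix}k_1\\ d_1\end{smallmatrix}\right]\diamond\left[\begin{smallmatrix}k_2\\ d_2\end{smallmatrix}\right]=\left[\begin{smallmatrix}k_1+k_2\\ d_1+d_2\end{smallmatrix}\right],$$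
for letters $a,b$ and words $w,v$; it makes $\mathbb Q\langle A^{\mathrm{bi}}\rangle$ a commutative algebra. Put
$$\mathfrak B_r(X;Y)=\sum_{k_i\ge1,\,d_i\ge0}\left[\begin{smallmatrix}k_1,\ldots,k_r\\ d_1,\ldots,d_r\end{smallmatrix}\right]X_1^{k_1-1}\cdots X_r^{k_r-1}\frac{Y_1^{d_1}}{d_1!}\cdots\frac{Y_r^{d_r}}{d_r!}.$$
The **swap** $\tau$ is the linear map with $\tau(1)=1$ which, applied to the coefficients of $\mathfrak B_r(X;Y)$, gives
$$\mathfrak B_r\big(Y_1+\cdots+Y_r,\,Y_1+\cdots+Y_{r-1},\ldots,Y_1;\ X_r,\,X_{r-1}-X_r,\ldots,X_1-X_2\big).$$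
For $r=1$, and for $r=2$, $X=0$, these are the formulas used in Section 1. The **algebra of formal multiple Eisenstein series** is the quotient
$$\mathcal G^f=(\mathbb Q\langle A^{\mathrm{bi}}\rangle,*)\big/\big\langle\tau(w)-w\big\rangle$$
by the ideal generated by all $\tau(w)-w$. Write $G^f\binom{\mathbf k}{\mathbf d}$ for the class of a word, $G^f(\mathbf k)=G^f\binom{\mathbf k}{\mathbf 0}$, $G^f(\emptyset)=1$, and let $\mathcal G^{f,0}$ be the $\mathbb Q$-span of all $G^f(\mathbf k)$. It is a subalgebra, since a stuffle product of words with lower row zero has lower row zero.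

The conjecture, posed in "Formalization of multiple Eisenstein series", is that $\mathcal G^f=\mathcal G^{f,0}$. It is false. We say that $x$ is *transcendental* over a subalgebra $S$ if $\sum_i g_ix^i=0$ with $g_i\in S$ implies that all $g_i=0$.

**Theorem A.** There is a derivation $\mathcal D$ of the algebra $\mathcal G^f$, lowering the weight by $18$, with $\mathcal D|_{\mathcal G^{f,0}}=0$ and $\mathcal D\,G^f\binom{7,2,1,1}{0,0,2,5}=1920$. Hence $\mathcal G^{f,0}\subsetneq\mathcal G^f$, and $G^f\binom{7,2,1,1}{0,0,2,5}$ is transcendental over $\mathcal G^{f,0}$.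

**Theorem B.** For $m\ge0$ let $\mathcal G^{f,\le m}$ be the subalgebra of $\mathcal G^f$ generated by all $G^f\binom{k_1,\ldots,k_r}{d_1,\ldots,d_r}$ with $\sum d_i\le m$ (so $\mathcal G^{f,\le0}=\mathcal G^{f,0}$). For every $m$ some $G^f\binom{\mathbf k}{\mathbf d}$ is transcendental over $\mathcal G^{f,\le m}$. Moreover $\mathcal G^f$ contains infinitely many elements that are algebraically independent over $\mathcal G^{f,0}$.

The shape of Theorem A tells us what to look for. To show that an element of a quotient is not in a subalgebra one needs an operation that is well defined on the quotient, kills the subalgebra, and does not kill the element. We shall look for a derivation. The ideal is generated by the elements $w-\tau w$, so any derivation of the stuffle algebra that commutes with $\tau$ descends. We therefore want many derivations, we want to see how $\tau$ acts on them, and we want to see when they kill lower-row-zero words. The first task is to find coordinates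 in which $\tau$ is transparent.

## 3. Balanced words: the swap becomes a flip of blocks

Let $H=\mathbb Q\langle b_0,b_1,b_2,\ldots\rangle$ with the product $*$ defined by the same recursion, where now
$$b_i\diamond b_j=b_{i+j}\ \ (i,j\ge1),\qquad b_i\diamond b_j=0\ \ \text{if } ij=0 .$$
So $b_0$ is only shuffled, never merged. Give $b_k$ weight $k$ for $k\ge1$, and $b_0$ weight $1$. Let $H^0$ be the span of $1$ and the words not beginning with $b_0$; it is closed under $*$, since the first letter of every term of $aw*bv$ is $a$, $b$ or $a\diamond b$. A word of $H^0$ is a sequence of **blocks** $(k_1;m_1),\ldots,(k_r;m_r)$, meaning $b_{k_1}b_0^{m_1}\cdots b_{k_r}b_0^{m_r}$ with $k_i\ge1$, $m_i\ge0$; the number $r$ is its depth. For example $b_2b_0b_1$ has blocks $(2;1),(1;0)$, and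
$$b_1*b_1b_0=2\,b_1b_1b_0+b_1b_0b_1+b_2b_0 .$$

Put $b(X)=\sum_{k\ge1}b_kX^{k-1}$. For a formal parameter $h$ define a linear map $\phi_h:\mathbb Q\langle A^{\mathrm{bi}}\rangle\to H[[h]]$ by $\phi_h(1)=\frac1{1-hb_0}$ and
$$\phi_h(\mathfrak B_r(X;Y))=\tfrac1{1-hb_0}\,b(X_1)\,\tfrac1{1-(h+Y_1)b_0}\,b(X_2)\cdots b(X_r)\,\tfrac1{1-(h+Y_1+\cdots+Y_r)b_0}.$$
At $h=0$ this is
$$\phi_0(\mathfrak B_r(X;Y))=b(X_1)\tfrac1{1-y_1b_0}\cdots b(X_r)\tfrac1{1-y_rb_0},\qquad y_i=Y_1+\cdots+Y_i.\tag{1}$$
The right side is the generating series $\sum (\text{word with blocks }(k_i;m_i))\prod X_i^{k_i-1}y_i^{m_i}$. Since $Y\mapsto y$ is an invertible linear substitution, $\phi_0$ is a weight-preserving linear bijection onto $H^0$, and biwords with $\sum d_i=z$ correspond to combinations of words with exactly $z$ letters $b_0$. The parameter $h$ is there only to make the following induction run.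

**Lemma 1.** $\phi_h(u)*\phi_{h'}(v)=\phi_{h+h'}(u*v)$. In particular $\phi_0:(\mathbb Q\langle A^{\mathrm{bi}}\rangle,*)\to(H^0,*)$ is an isomorphism of algebras.

*Proof.* Put $L(X,Y)=\sum\left[\begin{smallmatrix}k\\ d\end{smallmatrix}\right]X^{k-1}Y^d/d!$. Summing geometric progressions and using the binomial theorem,
$$L(X,Y)\diamond L(X',Y')=\frac{L(X,Y+Y')-L(X',Y+Y')}{X-X'},\qquad b(X)\diamond b(X')=\frac{b(X)-b(X')}{X-X'}.\tag{2}$$
We induct on the total depth. By definition $\phi_h(L(X,Y)u_1)=\frac1{1-hb_0}b(X)\,\phi_{h+Y}(u_1)$.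

**Step 1: both words nonempty.** Let $u=L(X,Y)u_1$ and $v=L(X',Y')v_1$ be generating series of words, and put $P=\phi_h(u)$, $P_1=\phi_{h+Y}(u_1)$, $Q=\phi_{h'}(v)$, $Q_1=\phi_{h'+Y'}(v_1)$. Then $P=hb_0P+b(X)P_1$ and $Q=h'b_0Q+b(X')Q_1$. Multiply out $P*Q$ by the recursion; the four products are
$$\begin{aligned}
hb_0P*h'b_0Q&=hb_0(P*h'b_0Q)+h'b_0(hb_0P*Q),\\
hb_0P*b(X')Q_1&=hb_0(P*b(X')Q_1)+b(X')(hb_0P*Q_1),\\
b(X)P_1*h'b_0Q&=b(X)(P_1*h'b_0Q)+h'b_0(b(X)P_1*Q),\\
b(X)P_1*b(X')Q_1&=b(X)(P_1*b(X')Q_1)+b(X')(b(X)P_1*Q_1)+(b(X)\diamond b(X'))(P_1*Q_1).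
\end{aligned}$$
Collecting by first letter,
$$P*Q=(h+h')b_0(P*Q)+b(X)(P_1*Q)+b(X')(P*Q_1)+\tfrac{b(X)-b(X')}{X-X'}(P_1*Q_1).$$
An equation $Z=(h+h')b_0Z+R$ has the unique solution $Z=\frac1{1-(h+h')b_0}R$. By induction $P_1*Q=\phi_{h+h'+Y}(u_1*v)$, $P*Q_1=\phi_{h+h'+Y'}(u*v_1)$, $P_1*Q_1=\phi_{h+h'+Y+Y'}(u_1*v_1)$. With (2), the solution is $\phi_{h+h'}$ of
$$L(X,Y)(u_1*v)+L(X',Y')(u*v_1)+(L(X,Y)\diamond L(X',Y'))(u_1*v_1)=u*v.$$

**Step 2: one word empty.** Let $u=1$, so $P=1+hb_0P$, and $v=L(X',Y')v_1$. Then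
$$P*Q=Q+hb_0(P*Q)+h'b_0(hb_0P*Q)+b(X')(hb_0P*Q_1).$$
Insert $Q=h'b_0Q+b(X')Q_1$ for the first summand and use $1+hb_0P=P$: we get $P*Q=(h+h')b_0(P*Q)+b(X')(P*Q_1)$, and conclude as before. The case $v=1$ is symmetric.

**Step 3: both empty.** Here $P=1+hb_0P$, $Q=1+h'b_0Q$ and
$$P*Q=1+hb_0P+h'b_0Q+hb_0(P*h'b_0Q)+h'b_0(hb_0P*Q)=1+(h+h')b_0(P*Q),$$
so $P*Q=\frac1{1-(h+h')b_0}=\phi_{h+h'}(1)$. Setting $h=h'=0$ gives the last assertion. $\square$

**Lemma 2.** Under $\phi_0$ the swap becomes the involution of words which reverses the order of the blocks and replaces each block $(k;m)$ by $(m+1;k-1)$.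

*Proof.* In the series defining the swap, the partial sums of the lower arguments $X_r,X_{r-1}-X_r,\ldots,X_1-X_2$ are $X_r,X_{r-1},\ldots,X_1$. So by (1) its image under $\phi_0$ is $b(y_r)\frac1{1-X_rb_0}\cdots b(y_1)\frac1{1-X_1b_0}$. Compare coefficients of $\prod X_i^{k_i-1}y_i^{m_i}$ with (1): the word with blocks $(k_1;m_1),\ldots,(k_r;m_r)$ goes to the one with blocks $(m_r+1;k_r-1),\ldots,(m_1+1;k_1-1)$. $\square$

We write $\tau$ for this involution too. Thus $\mathcal G^f=H^0/\mathfrak j$, where $\mathfrak j$ is the homogeneous ideal generated by all $w-\tau w$. The example of Section 1 can be read off again: $\tau(b_1b_0)=b_2$, $\tau(b_1b_1b_0)=b_2b_1$, $\tau(b_1b_0b_1)=b_1b_2$, so $b_1*b_1b_0\equiv b_1*b_2$ reads $2b_2b_1+b_1b_2+b_2b_0\equiv b_1b_2+b_2b_1+b_3$, that is, $b_2b_0\equiv b_3-b_2b_1$.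

## 4. The dual coalgebra, coderivations, and descent to $\mathcal G^f$

Derivations of a quasi-shuffle product are awkward to write down directly. On the dual side, where the product is plain concatenation, they are easy to produce. Let $U=\mathbb Q\langle\beta_0,\beta_1,\ldots\rangle$, with the same weights, and let $\Delta:U\to U\otimes U$ be the algebra map for which $\beta_0$ is **primitive** ($\Delta p=p\otimes1+1\otimes p$) and $\beta(t)=1+\sum_{k\ge1}\beta_kt^k$ is **group-like** ($\Delta g=g\otimes g$). So, for instance, $\beta_1$ is primitive and $\Delta\beta_2=\beta_2\otimes1+\beta_1\otimes\beta_1+1\otimes\beta_2$. Put $\beta'_k=\beta_k$ for $k\ge1$ and $\beta'_0=1$; then $\Delta\beta_n=\sum_{i+j=n}\beta'_i\otimes\beta'_j$ for $n\ge1$. Pair $H$ with $U$ so that words are dual bases. All weight pieces are finite-dimensional.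

**Lemma 3.** $\langle u*v,x\rangle=\langle u\otimes v,\Delta x\rangle$.

*Proof.* If $u$ or $v$ is $1$, this is the counit property (the counit being the coefficient of $1$). For $x=1$ and $u,v$ nonempty both sides are $0$. Otherwise let $u=au'$, $v=bv'$, $x=\beta_nx'$. Then
$$\Delta x=\Big(\beta_n\otimes1+1\otimes\beta_n+\sum_{i+j=n;\ i,j\ge1}\beta_i\otimes\beta_j\Big)\Delta x'$$
(no sum if $n=0$). Pairing with $u\otimes v$, the three parts pick out $a=b_n$, $b=b_n$, $a\diamond b=b_n$ and, by induction on the length of $x$, give $\langle u'*v,x'\rangle$, $\langle u*v',x'\rangle$, $\langle u'*v',x'\rangle$. This is $\langle u*v,\beta_nx'\rangle$ by the recursion for $*$. $\square$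

The annihilator of $H^0$ in $U$ is $\beta_0U$, and $\Delta(\beta_0x)=(\beta_0\otimes1+1\otimes\beta_0)\Delta x$ shows that it is a coideal. So $U^0:=U/\beta_0U$ is the graded dual coalgebra of $(H^0,*)$; its basis is the set of words not beginning with $\beta_0$. Since $\tau$ is an involution permuting words, its adjoint on $U^0$ is given by the same rule on blocks and is again called $\tau$. The subalgebra $U_+=\mathbb Q\langle\beta_1,\beta_2,\ldots\rangle$ is a sub-bialgebra of $U$ and embeds in $U^0$.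

**Definition.** A *coderivation* is a linear map $s$ with $\Delta s=(s\otimes1+1\otimes s)\Delta$. A *Hopf derivation* of $U$ is an algebra derivation $D$ with $D\beta_0=0$ and $\Delta D\beta(t)=D\beta(t)\otimes\beta(t)+\beta(t)\otimes D\beta(t)$; for $U_+$ we use the same notion without the condition on $\beta_0$.

Right multiplication $R_p:x\mapsto xp$ by a primitive $p$ is a coderivation, because $\Delta(xp)=\Delta(x)(p\otimes1+1\otimes p)$. For $p=\beta_1$ the transpose deletes a final $b_1$ and kills all words not ending in $b_1$; for instance $b_1*b_1=2b_1b_1+b_2\mapsto2b_1$, as it should be for a derivation with $b_1\mapsto1$. A Hopf derivation $D$ is a coderivation: $\Delta D$ and $(D\otimes1+1\otimes D)\Delta$ are both derivations along $\Delta$ and agree on generators. Both kinds of maps preserve $\beta_0U$. Three more facts are immediate from the definition: commutators of coderivations are coderivations; if $s$ is a coderivation then $s(1)$ is primitive; Hopf derivations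 map primitives to primitives. Finally, a useful source: for $g$ group-like and $p$ primitive, $\Delta(gp)=gp\otimes g+g\otimes gp$, and likewise for $pg$. So
$$\text{every combination } z \text{ of elements } gp,\ pg \text{ with } p \text{ primitive satisfies } \Delta z=z\otimes g+g\otimes z.\tag{3}$$

**Lemma 4.** A homogeneous coderivation $s$ of $U$ preserving $\beta_0U$ induces a coderivation of $U^0$, and the transpose $s^t$ of a homogeneous coderivation $s$ of $U^0$ is a derivation of $(H^0,*)$. If moreover $s$ commutes with $\tau$ on $U^0$, then $s^t$ induces a derivation of $\mathcal G^f$.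

*Proof.* The first assertion is clear. Next, $\langle s^t(u*v),x\rangle=\langle u\otimes v,\Delta sx\rangle=\langle u\otimes v,(s\otimes1+1\otimes s)\Delta x\rangle=\langle s^tu*v+u*s^tv,x\rangle$. If $s\tau=\tau s$ then $s^t\tau=\tau s^t$ and
$$s^t\big((w-\tau w)*v\big)=(s^tw-\tau s^tw)*v+(w-\tau w)*s^tv\in\mathfrak j .\qquad\square$$

So the task is now this: *find a homogeneous coderivation of $U^0$ that commutes with $\tau$ and strictly increases the number of letters $\beta_0$.* Its transpose then lowers the number of letters $b_0$, hence kills the words without $b_0$, and these represent $\mathcal G^{f,0}$.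

## 5. Inserting a Lie polynomial

Put $x_0=\beta_0$, $x_1=\beta_1$. Let $A$ be a homogeneous Lie polynomial in $x_0,x_1$ of degree (equivalently weight) $N\ge2$. It is primitive, since $\beta_0,\beta_1$ are. Write
$$A=\sum_{\nu\ge1}\sum_pA(p_0,\ldots,p_\nu)\,x_0^{p_0}x_1x_0^{p_1}\cdots x_1x_0^{p_\nu},\qquad A_\nu(t_0,\ldots,t_\nu)=\sum_pA(p)\,t_0^{p_0}\cdots t_\nu^{p_\nu}.$$
In this encoding the product of $f$ (depth $r$) and $g$ (depth $s$) is $f(t_0,\ldots,t_r)\,g(t_r,\ldots,t_{r+s})$. For example $[x_0,x_1]\leftrightarrow t_0-t_1$, taking $[x_0,\cdot\,]$ in depth $r$ is multiplication by $t_0-t_r$, and $\mathrm{ad}(x_0)^{i_1}x_1\cdots\mathrm{ad}(x_0)^{i_\nu}x_1\leftrightarrow\prod_j(t_{j-1}-t_j)^{i_j}$.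

**Lemma 5.** (i) Every word of $A$ contains both $x_0$ and $x_1$. (ii) $\sum_i\partial_{t_i}A_\nu=0$, so $A_\nu$ is invariant under simultaneous translation of its arguments; in particular $A_\nu\ne0$ implies $A_\nu(0,t_1,\ldots,t_\nu)\ne0$. (iii) $A_\nu(t_0,\ldots,t_\nu)=(-1)^{N-1}A_\nu(t_\nu,\ldots,t_0)$. (iv) $A_1=\lambda(t_0-t_1)^{N-1}$ for a number $\lambda=\lambda(A)$.

*Proof.* $A$ is a combination of iterated brackets of $N\ge2$ letters. A bracket containing only one kind of letter is $0$; this is (i). For (ii), the derivation of $\mathbb Q\langle x_0,x_1\rangle$ with $x_0\mapsto1$, $x_1\mapsto0$ corresponds to $\sum\partial_{t_i}$. It maps letters to scalars, and it maps $[P,Q]$ to $[P',Q]+[P,Q']$, which is $0$ when $P',Q'$ are scalars. By induction it maps every Lie polynomial to a scalar and kills those of degree $\ge2$. For (iii), reversal of words sends $[P,Q]$ to $-[\mathrm{rev}\,P,\mathrm{rev}\,Q]$, so $\mathrm{rev}(A)=(-1)^{N-1}A$ by induction. Statement (iv)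 follows from (ii), since $A_1$ is homogeneous of degree $N-1$ in two variables. $\square$

The first operator inserts $A$ into words. Let $D_A$ be the derivation of $U$ with $\beta_0\mapsto0$, $\beta_k\mapsto[\beta_k,A]$ for $k\ge1$, and
$$s_Y:=D_A-R_A .$$
By (3), $D_A$ is a Hopf derivation, so $s_Y$ is a coderivation preserving $\beta_0U$. It increases the number of letters $\beta_0$: by at least $\zeta(A)$, where $\zeta(A)\ge1$ denotes the minimal number of letters $x_0$ in a word of a nonzero $A$. What is its conjugate under $\tau$? Put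
$$a=a_A:=\sum A(0,p_1,\ldots,p_\nu)\,\beta_{p_\nu+1}\cdots\beta_{p_1+1}\in U_+ .$$
By the block rule, $a=\tau(A\bmod\beta_0U)$. Let $D_X$ be the derivation of $U$ with $\beta_0\mapsto0$ and $\beta_n\mapsto E_n:=F_n-G_n$ for $n\ge1$, where
$$F_n=\sum A(p)\,\beta_{n+p_\nu}\beta_{p_{\nu-1}+1}\cdots\beta_{p_0+1},\qquad G_n=\sum A(p)\,\beta_{p_\nu+1}\cdots\beta_{p_1+1}\beta_{n+p_0},$$
and put $s_X:=D_X-R_a$. It preserves $\beta_0U$ and $U_+$.

**Lemma 6.** $\tau s_Y\tau=s_X$ on $U^0$.

*Proof.* Let $w$ have blocks $(k_i;m_i)$, $1\le i\le r$; put $n_i=m_i+1$, $l_i=k_i-1$, so that $\tau w$ has the blocks $(n_i;l_i)$ in reversed order. The terms of $s_Yw$ are of three kinds.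

* $A$ inserted directly after the letter $\beta_{k_i}$, with sign $+$. The block $(k_i;m_i)$ becomes $(k_i;p_0),(1;p_1),\ldots,(1;p_\nu+m_i)$, and $\tau$ turns this into $(n_i+p_\nu;0),(p_{\nu-1}+1;0),\ldots,(p_1+1;0),(p_0+1;l_i)$. This is $\beta_{n_i}\mapsto F_{n_i}$.
* $A$ inserted after block $i$, with sign $-$, for $1\le i\le r$. (For $i<r$ this is the insertion before $\beta_{k_{i+1}}$; for $i=r$ it comes from $-R_A$.) The block becomes $(k_i;m_i+p_0),(1;p_1),\ldots,(1;p_\nu)$, and $\tau$ gives $(p_\nu+1;0),\ldots,(p_1+1;0),(n_i+p_0;l_i)$. This is $\beta_{n_i}\mapsto G_{n_i}$.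
* $-Aw$. Only $p_0=0$ survives modulo $\beta_0U$, and $\tau$ turns it into $-(\tau w)a$.

For $r=0$ only $-A\mapsto-a$ occurs. $\square$

For example, for $A=[x_0,x_1]$ one has $a=-\beta_2$, $F_n=\beta_n\beta_2-\beta_{n+1}\beta_1$ and $G_n=\beta_1\beta_{n+1}-\beta_2\beta_n$. Here $s_X(1)=\beta_2$ is not primitive, so $s_X$ is *not* a coderivation. Whether $s_X$ is one depends on $A$, and Section 7 is about that. Suppose for the moment that $A\ne0$ is such that it is.

**Two combinations that do not work.** The obvious $\tau$-invariant coderivation is $s_X+s_Y$. It descends to $\mathcal G^f$. But $s_X$ preserves the number of letters $\beta_0$, and that is fatal: $(s_X+s_Y)(1)=-a-A$ with $0\ne a\in U_+$ (Lemma 5(ii)), and every word of $A$ contains $\beta_0$. So some word $w$ without $b_0$ is sent to $-\langle w,a\rangle\ne0$, and the derivation does not kill $\mathcal G^{f,0}$. To force an $s_Y$ into every term one would next try the commutator $[s_X,s_Y]$. Its sign under $\tau$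 is wrong, since $\tau[s_X,s_Y]\tau=-[s_X,s_Y]$; and in fact nothing is left of it.

**Lemma 7.** $E_1=0$ and $D_X(A)=0$. Moreover $[s_X,s_Y]=0$ on $U$.

*Proof.* Identify $\beta_{m_1}\cdots\beta_{m_r}$ (all $m_i\ge1$) with $z_1^{m_1-1}\cdots z_r^{m_r-1}$ and put $\hat A_\nu(z_1,\ldots,z_{\nu+1})=A_\nu(z_{\nu+1},\ldots,z_1)$. Reading off the definitions, in length $\nu+1$
$$F_n\leftrightarrow z_1^{n-1}\hat A_\nu,\qquad G_n\leftrightarrow z_{\nu+1}^{n-1}\hat A_\nu .\tag{4}$$
So $F_1=G_1$ and $E_1=0$. Thus $D_X$ kills $\beta_0$ and $\beta_1$, hence $A$. For any derivation, $[D,R_q]=R_{D(q)}$; and $[R_p,R_q]=-R_{[p,q]}$. On $U_+$ the derivation $D_A$ is $x\mapsto[x,A]$, so $D_A(a)=[a,A]$. Therefore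
$$[s_X,s_Y]=[D_X,D_A]-R_{D_X(A)}+R_{D_A(a)}-R_{[a,A]}=[D_X,D_A].$$
The derivation $[D_X,D_A]$ kills $\beta_0$, and on $\beta_k$ it gives $D_X[\beta_k,A]-D_A(E_k)=[E_k,A]-[E_k,A]=0$. $\square$

So commutators of $s_X$ and $s_Y$ alone lead nowhere. We need a *third* coderivation $T$, which commutes with $\tau$ but not with these two. Then $[s_X,[s_Y,T]]+[s_Y,[s_X,T]]$ commutes with $\tau$, and every monomial in it contains one $s_Y$. (By Lemma 7 and the Jacobi identity the two summands are equal.) What remains is to find $T$, to find an $A$ for which $s_X$ is a coderivation, and to check that the result is not zero.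

## 6. A coderivation $T$ that commutes with $\tau$

Consider first the derivation $T_0$ of $U$ with $\beta_0\mapsto 0$, $\beta_k\mapsto[\beta_{k+1},\beta_0]$. We shall see in a moment that it commutes with $\tau$. But it is not a coderivation: $\Delta T_0\beta_1=\Delta[\beta_2,\beta_0]$ contains the terms $c\otimes\beta_1+\beta_1\otimes c$ with $c=[\beta_1,\beta_0]$, while a coderivation that kills $1$ maps the primitive $\beta_1$ to a primitive. In terms of series, $t^{-1}[\beta(t),\beta_0]$ has the right coproduct by (3), but it has the constant term $c$. Subtracting $\frac12(c\beta(t)+\beta(t)c)$ repairs this and destroys the invariance; the $\tau$-image of the correction has to be added too. This leads to the following definition. Let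
$$c=[\beta_1,\beta_0],\qquad \pi=\beta_2-\tfrac12\beta_1^2,$$
both primitive, $D_T\beta_0=0$ and
$$D_T\beta(t)=t^{-1}[\beta(t),\beta_0-\tfrac12\beta_1]-\tfrac12\big(c\beta(t)+\beta(t)c\big)+\tfrac12[\beta(t),\pi],\qquad T:=D_T-\tfrac12R_{c+\pi}.$$
The coefficient of $t^{-1}$ on the right is $0$ and that of $t^0$ is $[\beta_1,\beta_0-\frac12\beta_1]-c=0$, so $D_T$ is well defined. By (3) it is a Hopf derivation. So $T$ is a coderivation preserving $\beta_0U$; it raises the weight by $2$.

As a first test, $T(1)=-\frac12(c+\pi)\equiv-\frac12(\beta_1\beta_0+\beta_2-\frac12\beta_1^2)$ modulo $\beta_0U$, which is fixed by $\tau$. On the dual side $T^t$ maps $b_2,b_1b_0,b_1b_1$ to $-\frac12,-\frac12,\frac14$, so $b_1*b_1=2b_1b_1+b_2\mapsto0$, as it must be for a derivation killing $b_1$.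

**Lemma 8.** $\tau T\tau=T$ on $U^0$.

*Proof.* Let "der" denote the derivation killing $\beta_0$ with the given values on $\beta_k$, $k\ge1$. Comparing coefficients of $t^k$ in the definition, $T=T_0+T_1+T_2+T_3$ with
$$\begin{aligned}
T_0&=\mathrm{der}(\beta_k\mapsto\beta_{k+1}\beta_0-\beta_0\beta_{k+1}),\\
T_1&=\mathrm{der}\big(\beta_k\mapsto-\tfrac12(c\beta_k+\beta_kc)\big)-\tfrac12R_c,\\
T_2&=\mathrm{der}\big(\beta_k\mapsto-\tfrac12(\beta_{k+1}\beta_1-\beta_1\beta_{k+1})+\tfrac12(\beta_k\beta_2-\beta_2\beta_k)\big)-\tfrac12R_{\beta_2},\\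
T_3&=\mathrm{der}\big(\beta_k\mapsto-\tfrac14[\beta_k,\beta_1^2]\big)+\tfrac14R_{\beta_1^2}.
\end{aligned}$$
Let $w$ have blocks $(k_i;m_i)$, $1\le i\le r$, and put $(n_i;l_i)=(m_i+1;k_i-1)$.

**Step 1: $\tau T_0\tau=T_0$.** We have
$$T_0w=\sum_i\big[(k_i+1;m_i+1)\text{ at }i\big]-\sum_{i\ge2}\big[(k_{i-1};m_{i-1}+1),(k_i+1;m_i)\text{ at }i-1,i\big],$$
since the term $-\beta_0\beta_{k_1+1}\cdots$ lies in $\beta_0U$. Under $\tau$ the first sum raises $n_i$ and $l_i$ by one. In the second, the $i$-th block now precedes the $(i-1)$-st, and they are $(n_i;l_i+1),(n_{i-1}+1;l_{i-1})$. This is the same expression formed for $\tau w$.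

**Step 2: $\tau T_1\tau=T_2$, hence also $\tau T_2\tau=T_1$.** $T_1w$ is $-\frac12$ times the sum of the following.

* (a) For $1\le i\le r$, $c=\beta_1\beta_0-\beta_0\beta_1$ inserted after block $i$: $(k_i;m_i),(1;1)$ minus $(k_i;m_i+1),(1;0)$. Under $\tau$: $(2;0),(n_i;l_i)$ minus $(1;0),(n_i+1;l_i)$, that is, $\beta_{n_i}\mapsto\beta_2\beta_{n_i}-\beta_1\beta_{n_i+1}$.
* (b) $cw\equiv\beta_1\beta_0w$. Under $\tau$: $(\tau w)\beta_2$.
* (c) $c$ inserted directly after $\beta_{k_i}$: $(k_i;0),(1;m_i+1)$ minus $(k_i;1),(1;m_i)$. Under $\tau$: $(n_i+1;0),(1;l_i)$ minus $(n_i;0),(2;l_i)$, that is, $\beta_{n_i}\mapsto\beta_{n_i+1}\beta_1-\beta_{n_i}\beta_2$.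

(The term $c\beta_{k_{i+1}}$ of the derivation is (a) for $i<r$, the term $-\frac12R_c$ is (a) for $i=r$, and for $r=0$ it is (b).) Adding up and multiplying by $-\frac12$ gives exactly $T_2$ applied to $\tau w$.

**Step 3: $\tau T_3\tau=T_3$.** $T_3w$ is $-\frac14\sum_i(\beta_1^2$ directly after $\beta_{k_i})+\frac14\sum_{i=1}^r(\beta_1^2$ after block $i)+\frac14\beta_1^2w$. Under $\tau$ the blocks $(k_i;0),(1;0),(1;m_i)$ become $(n_i;0),(1;0),(1;l_i)$, the blocks $(k_i;m_i),(1;0),(1;0)$ become $(1;0),(1;0),(n_i;l_i)$, and $\beta_1^2w$ becomes $(\tau w)\beta_1^2$. So we get insertion directly after the letter, insertion directly before the letter, and appending $\beta_1^2$, with the same coefficients. $\square$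

## 7. When is $s_X$ a coderivation?

If $s_X$ is a coderivation, then $a=-s_X(1)$ is primitive. We shall see that, when $\lambda(A)=0$, this necessary condition is also sufficient. But primitivity is hard to get at once. Try $\sigma_3=[x_0,[x_0,x_1]]+[[x_0,x_1],x_1]$, whose parts are $(t_0-t_1)^2$ and $t_0-2t_1+t_2$. Here $a=\beta_3+\beta_2\beta_1-2\beta_1\beta_2$. Pairing with $b_1*b_1b_1=3b_1b_1b_1+b_2b_1+b_1b_2$ gives $1-2=-1\ne0$, so $a$ is not primitive. The defect disappears when $\frac13\beta_1^3$ is added. We therefore allow such a correction, and remove it afterwards by taking brackets.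

**Definition.** Let $\mathcal S$ be the set of homogeneous Lie polynomials $A$ in $x_0,x_1$ of weight $N\ge2$ such that $\lambda(A)=0$ if $N$ is even, and
$$\hat a:=a+\kappa\beta_1^N\ \text{ is primitive},\qquad\kappa:=\lambda(A)/N .$$

For $\sigma_3$ this is $\hat a=\beta_3-2\beta_1\beta_2+\beta_2\beta_1+\frac13\beta_1^3$; Lemma 11 checks that it is primitive.

**Lemma 9.** Let $A\in\mathcal S$. The derivation $\hat D$ of $U_+$ with
$$\hat D\beta_n=\hat E_n:=E_n+\kappa[\beta_n,\beta_1^N]$$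
is a Hopf derivation. Hence $\hat S:=\hat D-R_{\hat a}=s_X-\kappa L_{\beta_1^N}$ is a coderivation of $U_+$, where $L$ denotes left multiplication. If $\lambda(A)=0$, then $D_X$ is a Hopf derivation of $U$ and $s_X$ is a coderivation of $U$.

*Proof.* **Step 1: write $\hat E_n$ in terms of $\hat a$ alone.** We use the identification (4). Let $a_\nu$ be the length-$\nu$ part of $a$; by definition $a_\nu(z_1,\ldots,z_\nu)=\hat A_\nu(z_1,\ldots,z_\nu,0)$. Put $a^*=(-1)^{N-1}\mathrm{rev}(a)$ and $\hat a^*=(-1)^{N-1}\mathrm{rev}(\hat a)$. Translation invariance and the reversal symmetry of Lemma 5 give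
$$\hat A_\nu=a_\nu(z_1-z_{\nu+1},\ldots,z_\nu-z_{\nu+1})=a^*_\nu(z_2-z_1,\ldots,z_{\nu+1}-z_1).$$
Let $\partial$ be the derivation of $U_+$ with $\partial\beta_1=0$ and $\partial\beta_k=(k-1)\beta_{k-1}$ for $k\ge2$; it corresponds to $\sum\partial_{z_i}$. Put $\epsilon_j=(-1)^j/j!$. By Taylor's formula, $F_n\leftrightarrow z_1^{n-1}\hat A_\nu$ is $\sum_j\epsilon_jz_1^{n-1+j}(\partial^ja^*_\nu)(z_2,\ldots,z_{\nu+1})$, and $G_n$ is treated in the same way with the last variable. So $E_n=\sum_{j\ge0}\epsilon_j\big(\beta_{n+j}\,\partial^ja^*-(\partial^ja)\,\beta_{n+j}\big)$. Since $\partial\beta_1^N=0$, and $N$ is odd whenever $\kappa\ne0$ (so that $\hat a^*=a^*+\kappa\beta_1^N$),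
$$\hat E_n=\sum_{j\ge0}\epsilon_j\big(\beta_{n+j}\,\partial^j\hat a^*-(\partial^j\hat a)\,\beta_{n+j}\big)\qquad(n\ge1).$$

**Step 2: all $\partial^j\hat a$ and $\partial^j\hat a^*$ are primitive.** We have $\partial\beta(t)=t^2\frac{d}{dt}\beta(t)$, so differentiating $\Delta\beta(t)=\beta(t)\otimes\beta(t)$ shows that $\partial$ is a Hopf derivation. Reversal is an anti-automorphism fixing the letters, and $\Delta\beta_k$ involves only tensors of single letters and $1$; hence $\Delta\,\mathrm{rev}=(\mathrm{rev}\otimes\mathrm{rev})\Delta$. Both $\partial$ and $\mathrm{rev}$ therefore preserve primitives.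

**Step 3: compute $\Delta\hat E_n$.** For $k\in\mathbb Z$ put
$$\Theta(k)=\sum_{j\ge\max(0,-k)}\epsilon_j\big(\beta'_{k+j}\,\partial^j\hat a^*-(\partial^j\hat a)\,\beta'_{k+j}\big),$$
a finite sum, with $\Theta(k)=\hat E_k$ for $k\ge1$. From $\Delta\beta_{n+j}=\sum_{l}\beta'_{n+j-l}\otimes\beta'_l$ and Step 2,
$$\Delta\hat E_n=\sum_{l\ge0}\big(\Theta(n-l)\otimes\beta'_l+\beta'_l\otimes\Theta(n-l)\big)\qquad(n\ge1).\tag{5}$$
This would be the Hopf property, were it not for the terms with $l\ge n$. We must show that $\Theta(k)=0$ for all $k\le0$.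

**Step 4: $\Theta(k)=0$ for $k\le0$.** The lever is $\hat E_1=E_1+\kappa[\beta_1,\beta_1^N]=0$ (Lemma 7). Formula (5) for $n=1$, where $\Theta(1)=\hat E_1=0$, reads
$$\sum_{l\ge1}\big(\Theta(1-l)\otimes\beta_l+\beta_l\otimes\Theta(1-l)\big)=0 .$$
Project the first tensor factor onto the span of words of length $\ne1$. This kills the second sum, and the $\beta_l$ are linearly independent, so each $\Theta(k)$ with $k\le0$ is a combination of single letters. Its length-one part can only come from $j=-k$, because $\hat a,\hat a^*$ have no constant term, $\partial$ preserves length, and for $j>-k$ a further letter $\beta_{k+j}$ is multiplied on. For $j=-k$ it is $\epsilon_j$ times the length-one part of $\partial^j\hat a^*-\partial^j\hat a$, which is $\epsilon_j\big((-1)^{N-1}-1\big)\lambda'\,\partial^j\beta_N$ with $\lambda'$ the coefficient of $\beta_N$ in $\hat a$. As $N\ge2$, the correction $\kappa\beta_1^N$ does not contribute, so $\lambda'=A(0,N-1)=\pm\lambda(A)$. Since $N$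 is odd or $\lambda(A)=0$, this vanishes.

**Step 5: conclusion.** Now (5) becomes $\Delta\hat E_n=\sum_{l=0}^{n-1}(\hat E_{n-l}\otimes\beta'_l+\beta'_l\otimes\hat E_{n-l})$, the Hopf derivation property. On $U_+$ the derivation $\beta_n\mapsto[\beta_n,\beta_1^N]$ is $R_{\beta_1^N}-L_{\beta_1^N}$. So
$$\hat D-R_{\hat a}=D_X+\kappa\big(R_{\beta_1^N}-L_{\beta_1^N}\big)-R_a-\kappa R_{\beta_1^N}=s_X-\kappa L_{\beta_1^N},$$
a coderivation since $\hat a$ is primitive. If $\lambda(A)=0$, then $\kappa=0$, $\hat E_n=E_n$ and $\hat a=a$, and the last assertion follows. $\square$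

## 8. Brackets in $\mathcal S$ and the elements $A^{(m)}$

We need nonzero elements of $\mathcal S$ with $\lambda=0$. They come as brackets of elements with $\lambda\ne0$. For Lie polynomials in $x_0,x_1$ put
$$\{A,A'\}=[A,A']+D_A(A')-D_{A'}(A).$$
On $\mathbb Q\langle x_0,x_1\rangle$ the map $D_A$ is the derivation $x_0\mapsto0$, $x_1\mapsto[x_1,A]$. So $\{A,A'\}$ is a Lie polynomial, and the bracket is additive in the number of $x_0$'s and in the number of $x_1$'s.

**Lemma 10.** If $A,A'\in\mathcal S$, then $\{A,A'\}\in\mathcal S$ and $\{A,A'\}_1=0$.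

*Proof.* Write $s_Y',s_X',\kappa',\hat S',N'$ for the data of $A'$. By additivity every word of $\{A,A'\}$ contains at least two $x_1$'s, so $\{A,A'\}_1=0$, $\lambda(\{A,A'\})=0$, and it remains to show that $a_{\{A,A'\}}$ is primitive. With $[D,R_q]=R_{D(q)}$ and $[R_p,R_q]=-R_{[p,q]}$,
$$[s_Y,s_Y']=[D_A,D_{A'}]-R_{D_A(A')}+R_{D_{A'}(A)}-R_{[A,A']},$$
hence $[s_Y,s_Y'](1)=-\{A,A'\}$. By Lemma 6, $[s_X,s_X'](1)=\tau[s_Y,s_Y'](1)=-a_{\{A,A'\}}$.

Now compare with the coderivations $\hat S,\hat S'$ of $U_+$. On $U_+$ we have $[s_X,L_q]=L_{D_X(q)}$, because left and right multiplications commute. As $D_X\beta_1=E_1=0$, this gives $[s_X,L_{\beta_1^{N'}}]=0$, and likewise $[s_X',L_{\beta_1^N}]=0$. Powers of $\beta_1$ commute. So $[\hat S,\hat S']=[s_X-\kappa L_{\beta_1^N},\,s_X'-\kappa'L_{\beta_1^{N'}}]=[s_X,s_X']$ on $U_+$. By Lemma 9 this is a coderivation of $U_+$, and its value $-a_{\{A,A'\}}$ at $1$ is primitive. $\square$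

**Lemma 11.** The following elements lie in $\mathcal S$ and have $\lambda=1$:
$$\sigma_3=[x_0,[x_0,x_1]]+[[x_0,x_1],x_1],$$
$$\begin{aligned}\sigma_5={}&[x_0,[x_0,[x_0,[x_0,x_1]]]]+2[x_0,[x_0,[[x_0,x_1],x_1]]]-\tfrac32[[x_0,[x_0,x_1]],[x_0,x_1]]\\&+2[x_0,[[[x_0,x_1],x_1],x_1]]-\tfrac12[[[x_0,x_1],x_1],[x_0,x_1]]+[[[[x_0,x_1],x_1],x_1],x_1].\end{aligned}$$

*Proof.* **Step 1: the test.** The depth-one parts are $(t_0-t_1)^2$ and $(t_0-t_1)^4$, so $\lambda=1$. For $N$ odd, $a_\nu(z_1,\ldots,z_\nu)=A_\nu(0,z_\nu,\ldots,z_1)=A_\nu(z_1,\ldots,z_\nu,0)$ by Lemma 5(iii). By Lemma 3, $\hat a$ is primitive if and only if its coefficient functional $\psi$ vanishes on $u*v$ for all nonempty words $u,v$ in letters of positive index. Let $\psi_r(z_1,\ldots,z_r)$ be the polynomial of the length-$r$ part of $\hat a$, which is the value of $\psi$ on $b(z_1)\cdots b(z_r)$. By (2), merging the variables $z,z'$ is the divided difference $\frac{F(z)-F(z')}{z-z'}$. The product $*$ is commutative,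 and $\psi$ lives in weight $N$, so only depth pairs $(r,s)$ with $r\le s$ and $r+s\le N$ matter. Below, $x,y,z,w$ are commuting variables.

**Step 2: $\sigma_3$.** Here $\psi_1=x^2$, $\psi_2(x,y)=x-2y$, $\psi_3=\kappa=\frac13$. Depths $(1,1)$: $(x-2y)+(y-2x)+(x+y)=0$. Depths $(1,2)$: $\psi(b_1*b_1b_1)=3\cdot\frac13+1-2=0$.

**Step 3: the polynomials of $\sigma_5$.** With $\delta_i=t_{i-1}-t_i$, and using $[[x_0,x_1],x_1]\leftrightarrow\delta_1-\delta_2$, $[[[x_0,x_1],x_1],x_1]\leftrightarrow\delta_1-2\delta_2+\delta_3$, the parts of depth $2,3,4$ are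
$$(\delta_1-\delta_2)\big(2(\delta_1+\delta_2)^2-\tfrac32\delta_1\delta_2\big),$$
$$2(\delta_1+\delta_2+\delta_3)(\delta_1-2\delta_2+\delta_3)-\tfrac12(2\delta_1\delta_3-\delta_1\delta_2-\delta_2\delta_3),\qquad \delta_1-3\delta_2+3\delta_3-\delta_4 .$$
Setting the last $t$ equal to $0$ and naming the others $x,y,z,w$, we get $\psi_1=x^4$, $\psi_5=\kappa=\frac15$ and
$$\begin{aligned}\psi_2=f(x,y)&=2x^3-\tfrac{11}2x^2y+\tfrac92xy^2-3y^3,\\ \psi_3=g(x,y,z)&=2x^2-\tfrac{11}2xy+\tfrac92xz-\tfrac12y^2+2yz-\tfrac12z^2,\\ \psi_4=h(x,y,z,w)&=x-4y+6z-4w.\end{aligned}$$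

**Step 4: the six depth pairs.**

* $(1,1)$: $f(x,y)+f(y,x)=-(x^3+x^2y+xy^2+y^3)$, which cancels the merged term $\frac{x^4-y^4}{x-y}$.
* $(1,2)$, for $x*(y,z)$: $g(x,y,z)+g(y,x,z)+g(y,z,x)=x^2+\frac72y^2-\frac32z^2-\frac{13}2xy+\frac{17}2xz+yz$. The merged terms are $2(x^2+xy+y^2)-\frac{11}2(x+y)z+\frac92z^2$ and $-\frac{11}2y^2+\frac92y(x+z)-3(x^2+xz+z^2)$, with sum $-x^2-\frac72y^2+\frac32z^2+\frac{13}2xy-\frac{17}2xz-yz$. Total $0$.
* $(1,3)$, for $x*(y,z,w)$: the four $h$-terms give $-x-y+4z-6w$. The merged terms are $2(x+y)-\frac{11}2z+\frac92w$, then $-\frac{11}2y-\frac12(x+z)+2w$, then $\frac92y+2z-\frac12(x+w)$, with sum $x+y-4z+6w$. Total $0$.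
* $(2,2)$, for $(x,y)*(z,w)$: the six $h$-terms give $x-4y+z-4w$. The single merges are: for $x,z$, followed by $y,w$ in either order, $4(x+z)-(y+w)$; for $x,w$, in the order $z,(x w),y$, $-\frac{11}2z-\frac12(x+w)+2y$; for $y,z$, in the order $x,(yz),w$, $-\frac{11}2x-\frac12(y+z)+2w$; for $y,w$, preceded by $x,z$ in either order, $\frac{13}2(x+z)-(y+w)$. Their sum is $\frac92(x+z)-\frac12(y+w)$. The double merge, applied to $f$, gives $-\frac{11}2(x+z)+\frac92(y+w)$. Total $0$.
* $(1,4)$: $\psi(b_1*b_1^4)=5\cdot\frac15+(1-4+6-4)=0$, where $b_1^4$ is the word $b_1b_1b_1b_1$.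
* $(2,3)$: in $b_1b_1*b_1b_1b_1$ there are $10$ unmerged words; $12$ words with one merge, $3$ for each position of $b_2$; and $3$ words with two merges. So $\psi=10\cdot\frac15+3(1-4+6-4)+(-\frac{11}2+\frac92+2)=2-3+1=0$. $\square$

**Lemma 12.** For $m\ge0$ put $A^{(m)}:=\mathrm{ad}(\sigma_3)^{m+1}(\sigma_5)$ with respect to $\{\,,\}$. Then $A^{(m)}\in\mathcal S$, $\lambda(A^{(m)})=0$, $\zeta(A^{(m)})\ge m+2$, and $A^{(m)}$ has nonzero part of depth $m+2$ (number of $x_1$'s), which is its lowest depth. Moreover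
$$A^{(0)}_2=P(t_0-t_1,t_1-t_2),\qquad P(u,v)=uv(v^2-u^2)(2u+v)(u+2v).$$

*Proof.* Membership and $\lambda=0$ follow from Lemmas 10 and 11. Every word of $\sigma_3$ and $\sigma_5$ has at least one $x_0$ and one $x_1$, so by additivity every word of $A^{(m)}$ has at least $m+2$ of each. What needs proof is that the part of depth $m+2$ is not zero.

**Step 1: a formula for the leading part of a bracket with $\sigma_3$.** Let $\varphi$ be a homogeneous Lie polynomial with no words of depth $<r$, where $r\ge1$, and depth-$r$ part $\varphi_r(t_0,\ldots,t_r)$. The depth-one part of $\sigma_3$ is $s(t_0,t_1)=(t_0-t_1)^2$. The depth-$(r+1)$ part of $\{\sigma_3,\varphi\}=[\sigma_3,\varphi]+D_{\sigma_3}\varphi-D_\varphi\sigma_3$ is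
$$\begin{aligned}B={}&s(t_0,t_1)\varphi_r(t_1,\ldots,t_{r+1})-\varphi_r(t_0,\ldots,t_r)s(t_r,t_{r+1})\\&+\sum_{i=1}^r\varphi_r(t_0,\ldots,\widehat{t_i},\ldots,t_{r+1})\big(s(t_i,t_{i+1})-s(t_{i-1},t_i)\big)\\&-s(t_0,t_{r+1})\big(\varphi_r(t_1,\ldots,t_{r+1})-\varphi_r(t_0,\ldots,t_r)\big).\end{aligned}$$
The second line arises because $D_{\sigma_3}$ replaces the $i$-th $x_1$ by $x_1\sigma_3-\sigma_3x_1$. In the first term the letter keeps its left neighbor $x_0^{p_{i-1}}$ at $t_{i-1}$, the two exponents of the inserted word sit at $t_i,t_{i+1}$, and $x_0^{p_i}$ sits at $t_{i+1}$; in the second they sit at $t_{i-1},t_i$. The third line is the same for $D_\varphi$ acting on a word with one $x_1$. Collecting the factors of each $\varphi_r$, with indices of $t$ modulo $r+2$ in the square bracket,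
$$B=\sum_{i=0}^{r+1}\varphi_r(t_0,\ldots,\widehat{t_i},\ldots,t_{r+1})\big[(t_i-t_{i+1})^2-(t_{i-1}-t_i)^2\big].\tag{6}$$

**Step 2: $B(t,0,\ldots,0)=0$.** This is the property we carry through the induction. The bracket for $i=0$ is $t^2-t^2=0$. The terms $i=1$ and $i=r+1$ are $-t^2\varphi_r(t,0,\ldots,0)$ and $+t^2\varphi_r(t,0,\ldots,0)$. The other brackets vanish.

**Step 3: if $\varphi_r\ne0$ and $\varphi_r(t,0,\ldots,0)=0$, then $B\ne0$.** Let $d$ be the degree of $\varphi_r$ in its first argument, with leading coefficient $L(t_1,\ldots,t_r)\ne0$. In (6) the term $i=0$ has $t_0$-degree $\le1$, because the squares of $t_0$ cancel, and the terms $2\le i\le r$ have $t_0$-degree $\le d$. The terms $i=1$ and $i=r+1$ contribute $-L(t_2,\ldots,t_{r+1})$ and $L(t_1,\ldots,t_r)$ to the coefficient of $t_0^{d+2}$. If $B=0$, then $L(t_1,\ldots,t_r)=L(t_2,\ldots,t_{r+1})$. The right side does not involve $t_1$, so $L$ does not depend on its first argument; then the right side does not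 involve $t_2$, so $L$ does not depend on its second argument; and so on. Thus $L$ is a constant, $\varphi_r$ is homogeneous of degree $d$, and $\varphi_r(t,0,\ldots,0)=Lt^d\ne0$, a contradiction.

**Step 4: the start.** For $\varphi=\sigma_5$, $r=1$, $\varphi_1=(t_0-t_1)^4$, formula (6) with $u=t_0-t_1$, $v=t_1-t_2$ gives, in the order $i=2,1,0$,
$$u^5(u+2v)-(u+v)^5(u-v)-v^5(2u+v)=-2u^5v-5u^4v^2+5u^2v^4+2uv^5=P(u,v).$$
This is nonzero, and it vanishes at $(t,0,0)$, where $v=0$. Steps 2 and 3 now give by induction that $A^{(m)}_{m+2}\ne0$, and that it vanishes at $(t,0,\ldots,0)$, for all $m$. $\square$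

## 9. The derivation $\mathcal D_A$ and its leading term

From now on let $0\ne A\in\mathcal S$ with $\lambda(A)=0$, of weight $N$, and let $\nu$ be the lowest depth with $A_\nu\ne0$; so $\nu\ge2$. Put
$$Q:=[s_X,[s_Y,T]]+[s_Y,[s_X,T]].$$
By Lemma 9, $s_X$ is a coderivation of $U$; so are $s_Y$ and $T$, and all three preserve $\beta_0U$. By Lemmas 6 and 8, conjugation by $\tau$ exchanges $s_X$ and $s_Y$ and fixes $T$. So $Q$ is a coderivation of $U^0$ commuting with $\tau$. It raises the weight by $2N+2$. By Lemma 4, $Q^t$ induces a derivation $\mathcal D_A$ of $\mathcal G^f$ lowering the weight by $2N+2$.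

**What it kills.** Count letters $\beta_0$: $s_X$ preserves their number, $T$ never decreases it, $s_Y$ increases it by at least $\zeta(A)$, and every monomial in $Q$ contains exactly one $s_Y$. So $\langle w,Qx\rangle=0$ for all $x$ if $w$ has fewer than $\zeta(A)$ letters $b_0$. Hence
$$\mathcal D_A\,G^f\tbinom{\mathbf k}{\mathbf d}=0\ \text{ whenever }\textstyle\sum d_i<\zeta(A);\qquad\text{in particular }\mathcal D_A|_{\mathcal G^{f,0}}=0.\tag{7}$$

**What it does not kill.** If $w\in H^0$ has weight $2N+2$, then $Q^tw$ has weight $0$, so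
$$\mathcal D_A[w]=\langle w,Q(1)\rangle\cdot1,\tag{8}$$
and $1\ne0$ in $\mathcal G^f$, because $\mathfrak j$ is homogeneous and lives in positive weight. So everything depends on $Q(1)$. We compute its part of lowest depth.

Represent elements of $U^0$ of depth $r$ by polynomials, $\beta_{k_1}\beta_0^{m_1}\cdots\beta_{k_r}\beta_0^{m_r}\leftrightarrow\prod X_i^{k_i-1}y_i^{m_i}$, and put $y_0:=0$. Let
$$p=a_\nu,\qquad \alpha(y_1,\ldots,y_\nu)=A_\nu(0,y_1,\ldots,y_\nu).$$
Then $p(X_1,\ldots,X_\nu)=\hat A_\nu(X_1,\ldots,X_\nu,0)=\alpha(X_\nu,\ldots,X_1)$, and both are nonzero by Lemma 5(ii).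

**Lemma 13.** The part of $Q(1)$ of depth $2\nu$, which is the lowest possible, is $Q^{(2\nu)}$ with (putting $X_{2\nu+1}:=0$)
$$\begin{aligned}\tfrac12Q^{(2\nu)}={}&-X_{\nu+1}y_\nu\,\alpha(y_1,\ldots,y_\nu)\,p(X_{\nu+1},\ldots,X_{2\nu})\\&+\sum_{i=1}^\nu(X_i-X_{i+\nu})(y_{i+\nu}-y_{i-1})\,\alpha(y_1,\ldots,y_{i-1},y_{i+\nu},\ldots,y_{2\nu})\,\hat A_\nu(X_i,\ldots,X_{i+\nu})\\&+\sum_{i=1}^\nu(X_i-X_{i+\nu+1})(y_{i+\nu}-y_i)\,p(X_1,\ldots,X_i,X_{i+\nu+1},\ldots,X_{2\nu})\,A_\nu(y_i,\ldots,y_{i+\nu}).\end{aligned}\tag{9}$$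

*Proof.* **Step 1: the operators on polynomials.** Inserting the depth-$\mu$ part of $A$, or replacing a letter by the length-$(\mu+1)$ part of $F_n$ or $G_n$, raises the depth by $\mu$. Let $s_X^\circ,s_Y^\circ$ be the parts of $s_X,s_Y$ raising the depth by exactly $\nu$; all other parts raise it by more. From the description of $T_0$ in Lemma 8,
$$T_0f=\Big(\sum_{i=1}^rX_i(y_i-y_{i-1})\Big)f\qquad(f\text{ of depth }r).$$
From the first bullet in the proof of Lemma 6: inserting $A$ directly after $\beta_{k_i}$ leaves $X$-exponents $k_1-1,\ldots,k_i-1$, then $\nu$ zeros, then the rest; the $y$-exponents are $m_1,\ldots,m_{i-1},p_0,\ldots,p_{\nu-1},p_\nu+m_i,m_{i+1},\ldots$. With the analogous reading of the other bullets,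
$$\begin{aligned}s_Y^\circ f={}&\sum_{i=1}^rf(X_1,..,X_i,X_{i+\nu+1},..;\,y_1,..,y_{i-1},y_{i+\nu},y_{i+\nu+1},..)\,A_\nu(y_i,..,y_{i+\nu})\\&-\sum_{i=0}^rf(X_1,..,X_i,X_{i+\nu+1},..;\,y_1,..,y_i,y_{i+\nu+1},..)\,A_\nu(y_i,..,y_{i+\nu}).\end{aligned}$$
For $s_X^\circ$, replacing $\beta_{k_i}$ by $F_{k_i}$ or $G_{k_i}$ puts the exponent $k_i-1$ at position $i$ or $i+\nu$, multiplies by $\hat A_\nu(X_i,..,X_{i+\nu})$ by (4), and moves $m_i$ to position $i+\nu$. So
$$\begin{aligned}s_X^\circ f={}&\sum_{i=1}^r\big[f(..,X_{i-1},X_i,X_{i+\nu+1},..)-f(..,X_{i-1},X_{i+\nu},X_{i+\nu+1},..)\big]\hat A_\nu(X_i,..,X_{i+\nu})\\&-f(X_1,..,X_r;y_1,..,y_r)\,p(X_{r+1},..,X_{r+\nu}),\end{aligned}$$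
with $y$-arguments $y_1,..,y_{i-1},y_{i+\nu},y_{i+\nu+1},..$ in the bracket.

**Step 2: reduce to three terms.** Expanding the commutators,
$$Q(1)=(s_Xs_Y+s_Ys_X)T(1)-2s_XTs_Y(1)-2s_YTs_X(1)+T(s_Ys_X+s_Xs_Y)(1).$$
Here $T_1,T_2,T_3$ raise the depth, $T_0$ preserves it, and $T(1)=-\frac12(c+\pi)$ has depth $\ge1$ in $U^0$. So the first summand has depth $\ge2\nu+1$, and the part of depth $2\nu$ is
$$Q^{(2\nu)}=-2s_X^\circ T_0s_Y^\circ(1)-2s_Y^\circ T_0s_X^\circ(1)+T_0(s_X^\circ s_Y^\circ+s_Y^\circ s_X^\circ)(1).$$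

**Step 3: the last term.** We have $s_Y^\circ(1)=-\alpha(y_1,..,y_\nu)$ and $s_X^\circ(1)=-p(X_1,..,X_\nu)$. The first does not involve $X$, so in $s_X^\circ s_Y^\circ(1)$ the brackets cancel; the second does not involve $y$, so in $s_Y^\circ s_X^\circ(1)$ the insertions with $i\ge1$ cancel in pairs. What is left is in both cases $\alpha(y_1,..,y_\nu)\,p(X_{\nu+1},..,X_{2\nu})$. Abbreviate this product by $\Pi$. So the last term of $Q^{(2\nu)}$ is $2\sum_{i=1}^{2\nu}X_i(y_i-y_{i-1})\,\Pi$.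

**Step 4: the first two terms.** In $T_0s_Y^\circ(1)=-\big(\sum_jX_j(y_j-y_{j-1})\big)\alpha(y_1,..,y_\nu)$ the $X$'s occur linearly. So at the $i$-th place the bracket of $s_X^\circ$ sees only the $i$-th summand, with $i$-th $y$-argument $y_{i+\nu}$ and $(i-1)$-st $y$-argument $y_{i-1}$:
$$\begin{aligned}s_X^\circ T_0s_Y^\circ(1)={}&-\sum_{i=1}^\nu(X_i-X_{i+\nu})(y_{i+\nu}-y_{i-1})\,\alpha(y_1,..,y_{i-1},y_{i+\nu},..,y_{2\nu})\,\hat A_\nu(X_i,..,X_{i+\nu})\\&+\Big(\sum_{i\le\nu}X_i(y_i-y_{i-1})\Big)\Pi .\end{aligned}$$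
In $T_0s_X^\circ(1)=-\big(\sum_jX_j(y_j-y_{j-1})\big)p(X_1,..,X_\nu)$ the $y$'s occur linearly, and the coefficient of the $i$-th one in the first factor is the $i$-th minus the $(i+1)$-st $X$ (the latter being $0$ for $i=\nu$). For $i\ge1$ the two insertion terms of $s_Y^\circ$ differ only in the $i$-th $y$-argument, $y_{i+\nu}$ versus $y_i$. With the term $i=0$ last,
$$\begin{aligned}s_Y^\circ T_0s_X^\circ(1)={}&-\sum_{i=1}^{\nu}(X_i-X_{i+\nu+1})(y_{i+\nu}-y_i)\,p(X_1,..,X_i,X_{i+\nu+1},..,X_{2\nu})\,A_\nu(y_i,..,y_{i+\nu})\\&+\Big(X_{\nu+1}y_{\nu+1}+\sum_{i=\nu+2}^{2\nu}X_i(y_i-y_{i-1})\Big)\Pi .\end{aligned}$$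

**Step 5: add up.** In $\frac12Q^{(2\nu)}$ the multiples of $\Pi$ combine to $X_{\nu+1}(y_{\nu+1}-y_\nu)-X_{\nu+1}y_{\nu+1}=-X_{\nu+1}y_\nu$, and the two sums over $i$ change sign. This is (9). $\square$

## 10. The class $G^f\binom{7,2,1,1}{0,0,2,5}$: proof of Theorem A

Take $A=A^{(0)}=\{\sigma_3,\sigma_5\}$. By Lemma 12, $A\in\mathcal S$, $A\neq 0$, $\lambda(A)=0$, $N=8$, $\nu=2$, so $\mathcal D:=\mathcal D_A$ lowers the weight by $18$, and $\mathcal D|_{\mathcal G^{f,0}}=0$ by (7).

**Step 1: the polynomial $p$.** Putting $u=-X_2$, $v=X_2-X_1$ in $P$,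
$$p(X_1,X_2)=A_2(0,X_2,X_1)=X_1X_2(X_1^2-X_2^2)(X_1-2X_2)(2X_1-X_2)=2X_1^5X_2-5X_1^4X_2^2+5X_1^2X_2^4-2X_1X_2^5 .$$

**Step 2: isolate a coefficient of $Q^{(4)}$.** Set $X_3=X_4=0$ in (9). The first line vanishes. In the second, $i=1$ gives $X_1y_3\,\alpha(y_3,y_4)\,p(X_1,X_2)$, because $\hat A_2(X_1,X_2,0)=p(X_1,X_2)$, and $i=2$ vanishes because $\hat A_2(X_2,0,0)=p(X_2,0)=0$. In the third, $i=1$ vanishes because $p(X_1,0)=0$. So
$$\tfrac12Q^{(4)}\big|_{X_3=X_4=0}=p(X_1,X_2)\big[X_1y_3\,\alpha(y_3,y_4)+X_2(y_4-y_2)A_2(y_2,y_3,y_4)\big].$$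
Only the first summand contributes to $X_1^6X_2$, since $p$ has no term $X_1^6$. So the coefficient of $X_1^6X_2X_3^0X_4^0$ in $Q^{(4)}$ is $4y_3\,\alpha(y_3,y_4)=4y_3\,p(y_4,y_3)$.

**Step 3: return to biwords.** By (1), $\langle\phi_0(\mathfrak B_4(X;Y)),Q(1)\rangle=Q^{(4)}(X;y)$ with $y_i=Y_1+\cdots+Y_i$. At $Y_1=Y_2=0$ we have $y_3=Y_3$, $y_4=Y_3+Y_4$, and the coefficient of Step 2 becomes
$$4Y_3^2\,Y_4\,(Y_3+Y_4)(2Y_3+Y_4)(Y_4-Y_3)(Y_3+2Y_4).$$
Its $Y_3^2Y_4^5$-coefficient is $4\cdot2=8$. In $\mathfrak B_4$ the word $\left[\begin{smallmatrix}7,2,1,1\\ 0,0,2,5\end{smallmatrix}\right]$ comes with $X_1^6X_2\frac{Y_3^2}{2!}\frac{Y_4^5}{5!}$, and it has weight $18$. So by (8)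
$$\mathcal D\,G^f\tbinom{7,2,1,1}{0,0,2,5}=2!\,5!\cdot8=1920 .$$
Since $\mathcal D$ kills $\mathcal G^{f,0}$ and $1\ne0$, the element $x:=G^f\binom{7,2,1,1}{0,0,2,5}$ is not in $\mathcal G^{f,0}$.

**Step 4: transcendence.** Let $\sum_{i=0}^ng_ix^i=0$ with $g_i\in\mathcal G^{f,0}$. As $\mathcal Dg_i=0$ and $\mathcal Dx=1920$, applying $\mathcal D^n$ kills the terms with $i<n$ and gives $n!\,1920^n\,g_n=0$. So $g_n=0$, and by induction all $g_i=0$. $\blacksquare$

## 11. Infinitely many independent elements: proof of Theorem B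

For general $m$ we do not compute a value. We only need that $Q(1)$ is not zero.

**Lemma 14.** For every $A$ as in Section 9, $Q(1)\ne0$.

*Proof.* **Step 1: a specialization of (9).** Set $X_{\nu+1}=\cdots=X_{2\nu}=0$ and $y_{2\nu}=y_\nu$. The first line vanishes. In the second line, $i=1$ gives
$$X_1\,p(X_1,\ldots,X_\nu)\;y_{\nu+1}\,\alpha(y_{\nu+1},\ldots,y_{2\nu-1},y_\nu),$$
where the factor in $y$ is nonzero, because its arguments are still independent variables; the terms $i\ge2$ do not involve $X_1$. In the third line the terms $i<\nu$ do not involve $X_\nu$, and the term $i=\nu$ has the factor $y_{2\nu}-y_\nu=0$. So it suffices that $p$ involves $X_\nu$: then $X_1p$ contains a monomial divisible by $X_1X_\nu$, and no other term contributes to it.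

**Step 2: $p$ involves $X_\nu$.** Suppose not, that is, every word of $a_\nu$ ends in $\beta_1$. As $\lambda(A)=0$, the element $a$ is primitive, so its coefficient functional vanishes on $u*v$ for nonempty words $u,v$. The words of $u*v$ of maximal length form the shuffle $u\sqcup\!\sqcup v$, the others are shorter. Since $a_\nu$ is the part of $a$ of lowest length, its coefficients vanish on all shuffles of nonempty words of total length $\nu$. Each word of $a_\nu$ contains a letter $\beta_k$ with $k\ge2$, since $p$ is homogeneous of degree $N-\nu\ge1$ (each word of $A$ contains an $x_0$). Choose a word $u\beta_k\beta_1^m$ with $k\ge2$ and nonzero coefficient in $a_\nu$, with $m$ minimal; then $m\ge1$. In $(u\beta_k\beta_1^{m-1})\sqcup\!\sqcup\beta_1$ the word $u\beta_k\beta_1^m$ occurs $m$ times, from the insertions behind $\beta_k$. All other words occurring end in $\beta_k\beta_1^{m-1}$ and have coefficient $0$ by minimality of $m$. So $m$ times a nonzero coefficient is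 $0$, a contradiction. $\square$

**Transcendence over $\mathcal G^{f,\le m}$.** Let $m\ge0$ and $A=A^{(m)}$. By Lemma 12 it satisfies the assumptions of Section 9, and $\zeta(A)\ge m+2>m$. By (7), $\mathcal D_A$ kills the generators of $\mathcal G^{f,\le m}$, hence, being a derivation, all of it. By Lemma 14 and (8) some biword class $x$ of weight $2N+2$ has $\mathcal D_Ax\in\mathbb Q^\times$. Step 4 of Section 10, with $\mathcal G^{f,\le m}$ in place of $\mathcal G^{f,0}$ and $\mathcal D_Ax$ in place of $1920$, shows that $x$ is transcendental over $\mathcal G^{f,\le m}$.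

**Algebraic independence.** Choose inductively $0=m_1<m_2<\cdots$ and biword classes $x_1,x_2,\ldots$ such that $x_j$ is transcendental over $\mathcal G^{f,\le m_j}$ and $x_1,\ldots,x_{j-1}\in\mathcal G^{f,\le m_j}$; for the last condition it is enough to take $m_j$ at least as large as the lower-row sums of the biwords chosen so far. Suppose $x_1,\ldots,x_{j-1}$ are algebraically independent over $\mathcal G^{f,0}$, and write a polynomial relation among $x_1,\ldots,x_j$ over $\mathcal G^{f,0}$ as $\sum_ig_i(x_1,\ldots,x_{j-1})\,x_j^i=0$. The coefficients $g_i(x_1,\ldots,x_{j-1})$ lie in $\mathcal G^{f,\le m_j}$, so they all vanish, and by the induction hypothesis every polynomial $g_i$ is zero. Hence $x_1,\ldots,x_j$ are algebraically independent over $\mathcal G^{f,0}$ for every $j$. $\blacksquare$
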